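
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Treespan Parameterized by Vertex Cover\\ Has No Polynomial Kernel}


\begin{abstract}
Treespan is a tree-like analogue of bandwidth: it asks for a tree decomposition that introduces vertices one at a time and in which no vertex stays in too many bags. We show that deciding whether the treespan of a graph is at most $k$, parameterized by the vertex cover number of the graph, has no polynomial kernel, and not even a polynomial compression, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. The proof is an explicit reduction from CNF-SAT with $n$ variables to graphs of vertex cover number at most $2n+5$. It applies at the same time to every graph invariant between treespan and bandwidth plus one. Conversely, we give a kernel whose size is polynomial in the vertex cover number plus the number of distinct neighborhoods.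
\end{abstract}

\section{The question and the results}

\paragraph{Treespan.}
A \emph{tree decomposition} of a graph $G=(V,E)$ is a tree $T$ with a bag $X_i\subseteq V$ for each node $i$ of $T$, such that every vertex lies in some bag, every edge has both endpoints in some bag, and for every vertex $v$ the nodes whose bags contain $v$ induce a connected subtree of $T$. Treewidth asks for small bags. One may ask instead that no vertex remain active for long, that is, that every vertex lie in few bags. As it stands this is meaningless, because in the decomposition with the single bag $V$ every vertex lies in one bag. The count becomes meaningful once vertices must enter one at a time. An \emph{ordered} tree decomposition is one in which $T$ is rooted, $|X_r|\le 1$ for the root $r$, and $|X_i\setminus X_p|\le 1$ for every node $i$ with parent $p$. The \emph{treespan} $\mathrm{ts}(G)$, introduced by Fomin, Heggernes and Telle, is the minimum, over all ordered tree decompositions, of the largest number of bags that contain one vertex.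

Treespan generalizes bandwidth. The \emph{bandwidth} $\mathrm{bw}(G)$ is the least $b$ such that the vertices can be placed injectively at integer positions with adjacent vertices at distance at most $b$. We shall see that $\mathrm{ts}(G)$ can be described by ``layouts along a tree'', that layouts along a path give $\mathrm{bw}(G)+1$, and hence that $\mathrm{ts}(G)\le\mathrm{bw}(G)+1$ (Lemma~\ref{lem:normal}). We shall also see that $\mathrm{ts}(G)\ge\Delta(G)/2+1$, where $\Delta$ is the maximum degree (Lemma~\ref{lem:saturated}). Two examples show the range.

\begin{example}\label{ex:first}
For the star $K_{1,s}$ with $s\ge1$, put the center in the middle of a linear layout; then $\mathrm{bw}\le\lceil s/2\rceil$. With the two bounds just mentioned, $\mathrm{ts}(K_{1,s})=\mathrm{bw}(K_{1,s})+1=\lceil s/2\rceil+1$.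

For the complete binary tree of height $\eta\ge 2$ we have $\mathrm{ts}=3$: the lower bound is $\lceil 3/2+1\rceil$, and for the upper bound use the tree itself, the bag of each node consisting of the node and its parent, so that a vertex lies in at most three bags. Its bandwidth, in contrast, is unbounded: the first and last of its $2^{\eta+1}-1$ vertices in a layout are at distance at most $2\eta$ in the graph, so $2\eta\cdot\mathrm{bw}\ge 2^{\eta+1}-2$.
\end{example}

\paragraph{The question.}
Consider the problem \textsc{Treespan}: given $G$ and an integer $k$, is $\mathrm{ts}(G)\le k$? The parameter is the vertex cover number $\mathrm{vc}(G)$, the least size of a set of vertices that meets every edge. A \emph{kernel} is a polynomial-time algorithm that maps each instance $(G,k)$ to an equivalent instance $(G',k')$ of \textsc{Treespan}; its \emph{size} is a bound on $|V(G')|+|E(G')|+k'$ in terms of the parameter. It is a \emph{polynomial kernel} if $|V(G')|+|E(G')|+k'\le p(\mathrm{vc}(G))$ for a fixed polynomial $p$. More generally, a \emph{polynomial compression} into a language $L'$ is a polynomial-time algorithm that maps $(G,k)$ to a string $y$ of at most $p(\mathrm{vc}(G))$ bits with $y\in L'$ if and only if $\mathrm{ts}(G)\le k$.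

It is known that \textsc{Treespan} is fixed-parameter tractable in $\mathrm{vc}(G)$ and has a polynomial kernel when parameterized by both $\mathrm{vc}(G)$ and $k$. The stars in Example~\ref{ex:first} have vertex cover number $1$ and unbounded treespan, so the second fact does not settle the parameter $\mathrm{vc}(G)$ alone. Open Problem~7 of~\cite{CT} asks whether a polynomial kernel exists for the parameter $\mathrm{vc}(G)$.

What should one expect? Outside a vertex cover $C$ a graph is determined by how often each subset of $C$ occurs as a neighborhood. A large multiplicity is no obstacle in itself, since it can be written in binary. But up to $2^{|C|}$ subsets may occur, and a kernel would have to remember, in polynomially many bits, which ones do. This suggests the answer ``no'', and also where a positive result might survive: for graphs with few distinct neighborhoods. Both guesses turn out to be correct, the first one under the assumption $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$.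

\paragraph{Results.}
A CNF formula is given together with its list of variables, not all of which need occur in a clause. Let $\mathrm{nb}(G)$ be the number of distinct open neighborhoods $N(v)$, $v\in V(G)$.

\begin{theorem}\label{thm:reduction}
There is a polynomial-time algorithm that maps a CNF formula $\varphi$ with $n\ge2$ variables and no empty clause to a pair $(G,k)$ such that $\mathrm{vc}(G)\le 2n+5$, $\Delta(G)=2(k-1)$, and
\begin{itemize}
\item if $\varphi$ is satisfiable, then $\mathrm{bw}(G)\le k-1$, hence $\mathrm{ts}(G)\le k$;
\item if $\varphi$ is unsatisfiable, then $\mathrm{ts}(G)>k$, hence $\mathrm{bw}(G)\ge k$.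
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:main}
If $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$, then \textsc{Treespan} parameterized by $\mathrm{vc}$ has no polynomial kernel, and no polynomial compression into any language.
\end{theorem}

Recall that a graph is \emph{$d$-degenerate} if every nonempty subgraph has a vertex of degree at most $d$, and that the Exponential Time Hypothesis (ETH) excludes algorithms deciding $3$-SAT with $n$ variables in time $2^{o(n)}$. When we speak of kernels on $d$-degenerate graphs, the input graph is $d$-degenerate, while the output may be any instance of \textsc{Treespan}.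

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] Theorem~\ref{thm:main} holds for the problem of deciding $g(G)\le k$, for every graph invariant $g$ with $\mathrm{ts}\le g\le\mathrm{bw}+1$ (in particular for \textsc{Bandwidth}), even if $k=\Delta(G)/2+1$, the trivial lower bound on $\mathrm{ts}(G)$.
\item[(b)] Under ETH there is no algorithm for \textsc{Treespan} with running time $2^{o(\mathrm{vc}(G))}\cdot|V(G)|^{O(1)}$.
\item[(c)] For all $D\ge5$ and $\varepsilon>0$, \textsc{Treespan} on $D$-degenerate graphs has no kernel of size $O(\mathrm{vc}^{D-2-\varepsilon})$ unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.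
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:kernel}
\textsc{Treespan} has a kernel of size polynomial in $\mathrm{vc}(G)+\mathrm{nb}(G)$. Hence it has a kernel of size $2^{O(\mathrm{vc})}$ in general, and one of size $\mathrm{vc}^{O(d)}$ on $d$-degenerate graphs for each fixed $d\ge1$.
\end{theorem}

By Theorem~\ref{thm:strong}(c), the exponent in the last statement must grow with $d$ unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

\paragraph{Outline.}
The reduction has two independent parts. The first makes a tree behave like a line: vertices of the largest degree compatible with $\mathrm{ts}\le k$ are so tightly surrounded by their neighbors that four of them in a row leave only one root path on which the interesting part of the graph can lie (Sections~\ref{sec:normal} and~\ref{sec:frame}). On that path, the edges between consecutive blocks of vertices express a simple rule about orders. The second part rewrites satisfiability as a covering problem that fits this rule (Section~\ref{sec:cover}). Section~\ref{sec:construction} combines the two. Section~\ref{sec:compression} derives Theorems~\ref{thm:main} and~\ref{thm:strong}, and Section~\ref{sec:kernel} proves Theorem~\ref{thm:kernel}.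

\section{Layouts along a tree}\label{sec:normal}

Counting bags is inconvenient. We first replace an ordered tree decomposition by a rooted tree on $V(G)$ itself.

Let $F$ be a rooted tree with vertex set $V(G)$. We write $u\prec v$, and say that $u$ is \emph{above} $v$, if $u$ is a proper ancestor of $v$; two vertices are \emph{comparable} if they are equal or one is above the other. Suppose that adjacent vertices of $G$ are always comparable in $F$. The \emph{span} $K_F(v)$ of $v$ is the set consisting of $v$ and all vertices on the paths of $F$ from $v$ to those neighbors of $v$ that are below $v$. We call $F$ \emph{$k$-feasible} if adjacent vertices are comparable and $|K_F(v)|\le k$ for all $v$.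

If $F$ is a path, that is, a linear layout on consecutive positions read from top to bottom, then $|K_F(v)|-1$ is the distance from $v$ to its farthest later neighbor (zero if there is none). The largest span size minus one is then the largest distance between adjacent vertices in the layout.

\begin{lemma}\label{lem:normal}
Let $V(G)\ne\emptyset$. Then $\mathrm{ts}(G)\le k$ if and only if $G$ has a $k$-feasible tree. In particular, $\mathrm{ts}(G)\le\mathrm{bw}(G)+1$.
\end{lemma}

\begin{proof}
Let $F$ be a $k$-feasible tree. Take $F$ as the tree of the decomposition, with bags $X_w=\{v: w\in K_F(v)\}$. The nodes whose bags contain $v$ form the connected set $K_F(v)\ni v$, of size at most $k$. If $vw$ is an edge with $v\prec w$, then $v,w\in X_w$. If $v\in X_w$ and $v\ne w$, then $w$ lies on a path descending from $v$ inside $K_F(v)$, so the parent $p$ of $w$ also lies in $K_F(v)$; hence $X_w\setminus X_p\subseteq\{w\}$. At the root $r$ we have $X_r=\{r\}$, because $K_F(v)$ contains only $v$ and vertices below $v$. So this is an ordered tree decomposition in which every vertex lies in at most $k$ bags.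

Conversely, let an ordered tree decomposition with tree $T$ be given in which every vertex lies in at most $k$ bags. Let $T_v$ be the set of nodes whose bags contain $v$, and let $\mathrm{top}(v)$ be the node of $T_v$ closest to the root. The vertex $v$ is new in the bag of $\mathrm{top}(v)$, and each bag has at most one new vertex, so $\mathrm{top}$ is injective. If $uv$ is an edge, there is a node $i\in T_u\cap T_v$. Both $\mathrm{top}(u)$ and $\mathrm{top}(v)$ are $i$ or an ancestor of $i$, so they are comparable in $T$. If $\mathrm{top}(u)$ is above $\mathrm{top}(v)$, the connected set $T_u$ contains the path from $i$ up to $\mathrm{top}(u)$, which passes through $\mathrm{top}(v)$; thus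
\begin{equation}\label{eq:top}
T_u \text{ contains the path from } \mathrm{top}(u) \text{ to } \mathrm{top}(v).
\end{equation}

Define a forest $F$ by letting the parent of $v$ be the vertex $u$ for which $\mathrm{top}(u)$ is the nearest proper ancestor of $\mathrm{top}(v)$ in the image of $\mathrm{top}$. Then $u$ is above $v$ in $F$ if and only if $\mathrm{top}(u)$ is above $\mathrm{top}(v)$ in $T$; so adjacent vertices are comparable in $F$. If $F$ has several roots, make all but one of them children of the remaining one. The comparabilities that this creates are between vertices of different components of the forest, which are nonadjacent, and paths inside a component stay the same. So no span is affected. If $w$ is a neighbor of $v$ below $v$, the vertices on the path of $F$ from $v$ to $w$ have their tops on the path of $T$ from $\mathrm{top}(v)$ to $\mathrm{top}(w)$, which lies in $T_v$ by~\eqref{eq:top}. So $\mathrm{top}$ maps $K_F(v)$ injectively into $T_v$, and $|K_F(v)|\le k$.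

The last statement follows by taking for $F$ the path that lists the vertices in the order of a layout of minimum bandwidth.
\end{proof}

From now on $F$ denotes a fixed $k$-feasible tree. Let $\mathrm{Up}(v)$ and $\mathrm{Dn}(v)$ be the sets of neighbors of $v$ above and below $v$; together they form $N(v)$. ``The $j$ vertices immediately above $v$'' are the first $j$ proper ancestors of $v$, starting with its parent. The definition of the span gives
\begin{equation}\label{eq:path}
u\prec v,\ uv\in E\quad\Longrightarrow\quad \text{the path from } u \text{ to } v \text{ lies in } K_F(u).
\end{equation}

A vertex of degree $2(k-1)$ will be called \emph{saturated}. In a linear layout of bandwidth at most $k-1$ its neighbors must fill all $k-1$ positions on either side. The next lemma says what remains of this in a tree. Above the vertex nothing is lost. Below it the neighbors may branch, but they still leave no room in the span for anything else.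

\begin{lemma}\label{lem:saturated}
Every vertex $v$ satisfies $|\mathrm{Up}(v)|\le k-1$ and $|\mathrm{Dn}(v)|\le k-1$. Consequently $\mathrm{ts}(G)\ge\Delta(G)/2+1$ for every graph $G$ with $V(G)\ne\emptyset$. If $v$ is saturated, then
\begin{itemize}
\item[(1)] $v$ has at least $k-1$ proper ancestors, and the $k-1$ vertices immediately above $v$ are exactly $\mathrm{Up}(v)$;
\item[(2)] $K_F(v)=\{v\}\cup\mathrm{Dn}(v)$ and $|\mathrm{Dn}(v)|=k-1$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $\{v\}\cup\mathrm{Dn}(v)\subseteq K_F(v)$, we have $|\mathrm{Dn}(v)|\le k-1$. If $\mathrm{Up}(v)\neq\emptyset$, let $u$ be its topmost vertex. The path from $u$ to $v$ contains $\mathrm{Up}(v)\cup\{v\}$ and lies in $K_F(u)$ by~\eqref{eq:path}, so $|\mathrm{Up}(v)|\le k-1$. Hence $\deg v\le 2(k-1)$ for all $v$; with $k=\mathrm{ts}(G)$ and Lemma~\ref{lem:normal} this gives the bound on $\mathrm{ts}(G)$. If $v$ is saturated, both bounds are attained. Then $K_F(v)$ has at most $k$ vertices and contains the $k$ vertices $\{v\}\cup\mathrm{Dn}(v)$, which is (2). For $k=1$ there is nothing to prove in (1). For $k\ge2$ the path from $u$ to $v$ has at most $k$ vertices and contains the $k$ vertices $\mathrm{Up}(v)\cup\{v\}$, so it equals this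 set, which is (1).
\end{proof}

\section{A rigid frame}\label{sec:frame}

The complete binary trees in Example~\ref{ex:first} show how much a graph can gain by branching. To control the tree we look for graphs that cannot branch where it matters. Layouts on a line suggest how to build them.

\paragraph{Two saturated vertices on a line.}
Suppose a graph is laid out with bandwidth at most $k-1$, and let $u,v$ be adjacent saturated vertices with exactly $k-2$ common neighbors. Let $r\le k-1$ be their distance in the layout. The closed neighborhoods of $u$ and $v$ are intervals of $2k-1$ positions centered at $u$ and $v$. These intervals meet in $2k-1-r$ positions, two of which are those of $u$ and $v$. So there are $2k-3-r$ common neighbors, and therefore $r=k-1$: the vertices $u$ and $v$ are as far apart as they can be, and their common neighbors are exactly the vertices between them. In a chain of such vertices all steps go in the same direction, because two different vertices cannot be at distance $k-1$ on the same side of a third. This is the mechanism of the following graphs.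

\begin{definition}
Let $k\ge3$. A \emph{$k$-frame} is a graph whose vertices are four \emph{hubs} $v_0,v_1,v_2,v_3$ and the elements of disjoint \emph{blocks} $W_0,\dots,W_4$ with
\[
|W_0|=|W_4|=k-1,\qquad |W_1|=|W_2|=|W_3|=k-2,
\]
and whose edges are $v_iv_{i+1}$ for $i=0,1,2$, all edges from $v_i$ to $W_i\cup W_{i+1}$ for $i=0,\dots,3$, and arbitrary \emph{inner edges}, each of which joins $W_1$ to $W_2$ or $W_2$ to $W_3$.
\end{definition}

Every hub is saturated: $v_1$ and $v_2$ have $2(k-2)+2$ neighbors, and $v_0$ and $v_3$ have $(k-1)+(k-2)+1$; the only purpose of the outer blocks $W_0$ and $W_4$ is to achieve this. Moreover, inner edges do not meet hubs, so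
\begin{equation}\label{eq:common}
N(v_i)\cap N(v_{i+1})=W_{i+1}\qquad(i=0,1,2),
\end{equation}
a set of $k-2$ vertices. On a line, the blocks $W_1,W_2,W_3$ therefore lie between the hubs. If $v_0$ is the leftmost hub, $x\in W_i$ has slot $s$ in its block (counted from the left) and $y\in W_{i+1}$ has slot $s'$ in the next one, their distance is $(k-1)+s'-s$. Hence an inner edge $xy$ is short enough if and only if $s'\le s$: \emph{slots must not increase along inner edges}. The next proposition says that this rule is sufficient for small bandwidth and, up to the freedom of moving the two hubs $v_0$ and $v_3$, necessary for small treespan.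

\begin{proposition}\label{prop:frame}
Let $G$ be a $k$-frame.
\begin{itemize}
\item[(a)] If there are bijections $\sigma:W_i\to\{1,\dots,k-2\}$ for $i=1,2,3$ with $\sigma(y)\le\sigma(x)$ for all inner edges $xy$ with $x\in W_i$ and $y\in W_{i+1}$, then $\mathrm{bw}(G)\le k-1$.
\item[(b)] If $\mathrm{ts}(G)\le k$, then there are bijections, all denoted by $\sigma$,
\[
W_1\cup\{v_0\}\to\{0,\dots,k-2\},\qquad W_2\to\{1,\dots,k-2\},\qquad W_3\cup\{v_3\}\to\{1,\dots,k-1\}
\]
with $\sigma(y)\le\sigma(x)$ for all inner edges $xy$ with $x\in W_i$ and $y\in W_{i+1}$.
\end{itemize}
\end{proposition}

Before the proof, here is a small example of how we shall use the proposition.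

\begin{example}\label{ex:toy}
Let $k=6$, so that the blocks $W_1,W_2,W_3$ have four vertices each:
\[
W_1=\{x,y,q,q'\},\qquad W_2=\{e,e',f,b\},\qquad W_3=\{a,a',z,z'\},
\]
with inner edges $xe$, $xe'$, $yf$ and $bq$, $bq'$, $ba$, $ba'$. Think of $x$ and $y$ as elements of a ground set; $x$ lies in the hyperedges $e,e'$, and $y$ lies in $f$.

Suppose that $\mathrm{ts}\le6$, and let $\sigma$ be as in Proposition~\ref{prop:frame}(b). One of $a,a'$ has slot at least $2$, so $\sigma(b)\ge2$, and then $\sigma(q),\sigma(q')\ge2$. So the slots $0$ and $1$ of $W_1\cup\{v_0\}$ are taken by two of $v_0,x,y$, and at least one of $x,y$ has slot at most $1$. All hyperedges at this element must have slot $1$, so there can be only one. The element is $y$, not $x$. Conversely, the orders $(y,q,q',x)$, $(f,b,e,e')$, $(a,a',z,z')$ satisfy the rule in (a), so indeed $\mathrm{ts}\le\mathrm{bw}+1\le6$; since the hubs have degree $10$, Lemma~\ref{lem:saturated} gives $\mathrm{ts}=6$. The graph has found the element that meets at most one hyperedge. If we attach a second hyperedge $f'$ to $y$ (and add one more neighbor of $b$ to $W_1$ and one more idle vertex to $W_3$, with $k=7$), the same argument shows $\mathrm{ts}>7$.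
\end{example}

So $b$ acts as an \emph{anchor}: its neighbors in $W_3$ push it back, it pushes $q,q'$ back, and the front slots of $W_1$ are left to the ground set. The elements chosen for the front can afford only as many hyperedges as there are front slots in $W_2$.

\begin{proof}[Proof of Proposition~\ref{prop:frame}]
(a) Put $v_i$ at position $(i-1)(k-1)$ for $0\le i\le3$, and a vertex of $W_i$ with slot $s$ at position $(i-2)(k-1)+s$ for $1\le i\le3$; put $W_0$ at positions $-(2k-2),\dots,-k$ and $W_4$ at positions $2k-1,\dots,3k-3$. Then $W_i$ fills the gap between $v_{i-1}$ and $v_i$ for $i=1,2,3$, and $W_0$ and $W_4$ fill the $k-1$ positions before $v_0$ and after $v_3$. So all edges at hubs have length at most $k-1$. An inner edge $xy$, $x\in W_i$, $y\in W_{i+1}$, has length $(k-1)+\sigma(y)-\sigma(x)\le k-1$.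

(b) By Lemma~\ref{lem:normal} there is a $k$-feasible tree $F$. All hubs are saturated, so (1) and (2) of Lemma~\ref{lem:saturated} apply to them; we refer to them simply as (1) and (2).

\smallskip
\emph{Claim A. If $u$ and $v$ are consecutive hubs with common block $W=N(u)\cap N(v)$ and $u\prec v$, then $\mathrm{Up}(v)=W\cup\{u\}$.}
By (1) for $v$, the $k-1$ vertices immediately above $v$ are $\mathrm{Up}(v)$, and $u$ is one of them. Let $x\ne u$ be another. If $x$ is between $u$ and $v$, then $x\in K_F(u)$ by~\eqref{eq:path}, so $x\in N(u)$ by (2) for $u$. If $x$ is above $u$, it is among the $k-1$ vertices immediately above $u$, because it is among the $k-1$ immediately above $v$; so $x\in N(u)$ by (1) for $u$. In both cases $x\in W$. There are $k-2=|W|$ such $x$, so they are all of $W$.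

\smallskip
\emph{Claim B. Either $v_0\prec v_1\prec v_2\prec v_3$ or $v_3\prec v_2\prec v_1\prec v_0$.}
Consecutive hubs are adjacent, hence comparable. It suffices to show that for $i=1,2$ exactly one of $v_{i-1},v_{i+1}$ is above $v_i$.

If both are above $v_i$, Claim A gives $\mathrm{Up}(v_i)=W_i\cup\{v_{i-1}\}$, which does not contain $v_{i+1}$, a contradiction.

Suppose both are below $v_i$; here the tree might branch. By Claim A and (1), the $k-1$ vertices immediately above $v_{i-1}$ are $W_i\cup\{v_i\}$, and those immediately above $v_{i+1}$ are $W_{i+1}\cup\{v_i\}$. If $W_i\subseteq\mathrm{Dn}(v_i)$, then $\mathrm{Dn}(v_i)$ contains the $k$ vertices $W_i\cup\{v_{i-1},v_{i+1}\}$, which contradicts (2). So some vertex of $W_i\subseteq N(v_i)$ is above $v_i$. Since $W_i\cup\{v_i\}$ consists of consecutive vertices of a root path, it contains the parent of $v_i$; that is, the parent of $v_i$ is in $W_i$. In the same way it is in $W_{i+1}$. But $W_i\cap W_{i+1}=\emptyset$, a contradiction.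

\smallskip
\emph{Conclusion.} We find all vertices of $W_1\cup W_2\cup W_3$ and all hubs on one root path and give each of them an integer position $\pi$.

\emph{Case $v_0\prec v_1\prec v_2\prec v_3$.} Claim A gives
\[
\mathrm{Up}(v_1)=W_1\cup\{v_0\},\qquad \mathrm{Up}(v_2)=W_2\cup\{v_1\},\qquad \mathrm{Up}(v_3)=W_3\cup\{v_2\}.
\]
Taking complements in the neighborhoods, $\mathrm{Dn}(v_1)=W_2\cup\{v_2\}$ and $\mathrm{Dn}(v_2)=W_3\cup\{v_3\}$. By (1), the $k-1$ vertices immediately above $v_3$ are $W_3\cup\{v_2\}$, and $v_2$ is the highest of them because $W_3$ is below $v_2$. The $k-1$ vertices immediately above $v_2$ are $W_2\cup\{v_1\}$, with $v_1$ highest because $W_2$ is below $v_1$. The $k-1$ vertices immediately above $v_1$ are $W_1\cup\{v_0\}$, in some order. Number this path downward with $\pi(v_1)=0$. Then $W_1\cup\{v_0\}$ occupies $-(k-1),\dots,-1$, $W_2$ occupies $1,\dots,k-2$, $v_2$ has position $k-1$, and $W_3\cup\{v_3\}$ occupies $k,\dots,2k-2$ (with $v_3$ last).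

\emph{Case $v_3\prec v_2\prec v_1\prec v_0$.} Claim A gives
\[
\mathrm{Up}(v_0)=W_1\cup\{v_1\},\qquad \mathrm{Up}(v_1)=W_2\cup\{v_2\},\qquad \mathrm{Up}(v_2)=W_3\cup\{v_3\},
\]
so $\mathrm{Dn}(v_1)=W_1\cup\{v_0\}$ and $\mathrm{Dn}(v_2)=W_2\cup\{v_1\}$. As before, going upward from $v_0$ we meet consecutively the vertices of $W_1$, then $v_1$, then $W_2$, then $v_2$, then $W_3\cup\{v_3\}$ in some order. Number this path \emph{upward} with $\pi(v_1)=0$. The sets $W_1\cup\{v_0\}$, $W_2$, $\{v_2\}$ and $W_3\cup\{v_3\}$ occupy the same positions as in the first case (now with $v_0$ first, at $-(k-1)$).

In both cases, if $x$ and $y$ are adjacent and both have positions, then by~\eqref{eq:path} the path between them, which has $|\pi(x)-\pi(y)|+1$ vertices, lies in one span. So $|\pi(x)-\pi(y)|\le k-1$. Put $\sigma=\pi+(k-1)$ on $W_1\cup\{v_0\}$, $\sigma=\pi$ on $W_2$, and $\sigma=\pi-(k-1)$ on $W_3\cup\{v_3\}$. The ranges are as stated. For an inner edge $xy$ with $x\in W_i$, $y\in W_{i+1}$ we get $(k-1)+\sigma(y)-\sigma(x)=\pi(y)-\pi(x)\le k-1$, that is, $\sigma(y)\le\sigma(x)$.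
\end{proof}

\section{Satisfiability as a covering problem}\label{sec:cover}

Example~\ref{ex:toy} tells us what to encode: find a set $X$ of prescribed size that meets few hyperedges. Let $\varphi$ be a CNF formula over $n\ge2$ variables (not all of which need occur) without empty clauses. Delete repeated literals in clauses and delete tautological clauses, so that the literals of a clause belong to different variables. Let $\gamma_1,\dots,\gamma_m$ be the clauses and $\gamma_i=(\ell_{i,1}\vee\dots\vee\ell_{i,s_i})$.

Let $L$ be the set of all $2n$ literals. The set $X$ will be the set of \emph{false} literals of an assignment, and $Y=L\setminus X$ the set of true ones; we count the hyperedges inside $Y$, those that do not meet $X$. Two things have to be arranged. First, $Y$ should contain one literal per variable; this is done by rewarding, with a large multiplicity $M$, every pair of literals of different variables. Second, a satisfied clause should contribute exactly one to the count, regardless of how many of its literals are true; this is done by splitting the clause according to its first true literal.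

Let $M=1+\sum_i s_i$, and let $\mathcal H$ be the multi-hypergraph on $L$ with hyperedges
\begin{itemize}
\item $T_{i,j}=\{\neg\ell_{i,1},\dots,\neg\ell_{i,j-1},\ell_{i,j}\}$ for $1\le i\le m$ and $1\le j\le s_i$;
\item $M$ copies of each pair of literals of two different variables.
\end{itemize}
There are $4\binom n2=2n(n-1)$ such pairs and $M-1$ sets $T_{i,j}$. So the total number of hyperedges is $N=2n(n-1)M+M-1$. Put
\[
H=N-\Bigl(M\tbinom n2+m\Bigr)=\tfrac32n(n-1)M+\sum_i s_i-m .
\]
Since no clause is empty, $\sum_i s_i\ge m$ and $H\ge0$; clearly $H\le N$.

\begin{lemma}\label{lem:cover}
The formula $\varphi$ is satisfiable if and only if there is a set $X\subseteq L$ with $|X|=n$ such that at most $H$ hyperedges of $\mathcal H$, counted with multiplicity, meet $X$.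
\end{lemma}

\begin{proof}
Let $|X|=n$ and $Y=L\setminus X$, so $|Y|=n$, and let $f(Y)$ be the number of hyperedges contained in $Y$. At most $H$ hyperedges meet $X$ if and only if $f(Y)\ge M\binom n2+m$. Let $q$ be the number of variables with both literals in $Y$. Then $Y$ contains $\binom n2-q$ pairs of literals of different variables.

If $q\ge1$, then $f(Y)\le M\bigl(\binom n2-1\bigr)+(M-1)<M\binom n2$, which is too small.

If $q=0$, then $Y$ contains exactly one literal of each variable, so it is the set of true literals of an assignment, and every assignment arises in this way. We have $T_{i,j}\subseteq Y$ if and only if $\ell_{i,j}$ is true and $\ell_{i,1},\dots,\ell_{i,j-1}$ are false, that is, $\ell_{i,j}$ is the first true literal of $\gamma_i$. So $f(Y)$ is $M\binom n2$ plus the number of satisfied clauses, and this is at least $M\binom n2+m$ if and only if all clauses are satisfied.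
\end{proof}

\begin{example}
Let $n=2$ and $\varphi=(x_1\vee x_2)$. The sets $T_{i,j}$ are $\{x_1\}$ and $\{\neg x_1,x_2\}$, so $M=3$, $N=14$, $M\binom22+m=4$ and $H=10$. The values of $f$ are $f(\{x_1,x_2\})=f(\{x_1,\neg x_2\})=f(\{\neg x_1,x_2\})=3+1$ for the satisfying assignments, $f(\{\neg x_1,\neg x_2\})=3$ for the other one, and $f\le1$ for $\{x_1,\neg x_1\}$ and $\{x_2,\neg x_2\}$.
\end{example}

\section{The reduction}\label{sec:construction}

We now put $\mathcal H$ into a frame as in Example~\ref{ex:toy}: literals in $W_1$, hyperedges and an anchor $b$ in $W_2$. There are two new points.

\emph{The length of the front.} We want $n$ literals at the front of $W_1$, and room for $H$ hyperedges at the front of $W_2$. Since $H$ exceeds $n$ in general, we add idle vertices to $W_1$, a set $Q_0$, which may sit in front of the chosen literals.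

\emph{The error.} If $Q_0$ has $h$ vertices, the front has $h+n$ slots. A layout will guarantee only the first $h$ slots of $W_2$ to the hyperedges that meet $X$, while the lower bound will allow them $h+n$. To make the difference of $n$ harmless, we take $n+1$ copies of each hyperedge.

\paragraph{Construction.}
Let
\[
h=(n+1)H,\qquad \delta=h+n+1,\qquad k=(n+1)N+2n+3 .
\]
Let $G$ be the $k$-frame with
\begin{itemize}
\item $W_1=L\cup Q_0\cup Q_1$, where $|Q_0|=h$ and $|Q_1|=(n+1)(N-H)+1$;
\item $W_2=S\cup\{b\}\cup R$, where $S$ consists of $n+1$ copies of each hyperedge of $\mathcal H$, so that $|S|=(n+1)N$, and $|R|=2n$;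
\item $W_3=A_1\cup A_2$, where $|A_1|=\delta$ and $|A_2|=k-2-\delta=(n+1)(N-H)+n$;
\end{itemize}
and with the following inner edges: each $e\in S$ is adjacent to the literals in its hyperedge, and the anchor $b$ is adjacent to all of $Q_1\cup A_1$. All sizes are nonnegative because $0\le H\le N$, and each of $W_1,W_2,W_3$ has $(n+1)N+2n+1=k-2$ vertices. In particular $\delta\le k-2$. The construction takes polynomial time.

The set $\{v_0,v_1,v_2,v_3,b\}\cup L$ covers all edges, so $\mathrm{vc}(G)\le 2n+5$. The hubs have degree $2(k-1)$. A literal has degree at most $(n+1)N+2\le 2k-2$, and $\deg b=|Q_1|+\delta+2=(n+1)N+n+4\le 2k-2$. A vertex of $S$ has degree at most $n+2\le 2k-2$, since hyperedges have at most $n$ elements, and all other vertices have degree at most $3$. So $\Delta(G)=2(k-1)$.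

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=1cm,font=\small]
\draw (0,0) rectangle (0.7,0.6);
\draw (1.2,0) rectangle (4.2,0.6);
\draw (4.7,0) rectangle (7.7,0.6);
\draw (8.2,0) rectangle (11.2,0.6);
\draw (11.7,0) rectangle (12.4,0.6);
\draw (2.2,0)--(2.2,0.6) (2.7,0)--(2.7,0.6) (3.7,0)--(3.7,0.6);
\draw (5.7,0)--(5.7,0.6) (6.2,0)--(6.2,0.6) (6.4,0)--(6.4,0.6) (7.2,0)--(7.2,0.6);
\draw (9.9,0)--(9.9,0.6);
\node at (1.7,0.3) {$Q_0$};
\node at (2.45,0.3) {$X$};
\node at (3.2,0.3) {$Q_1$};
\node at (3.95,0.3) {$Y$};
\node at (5.2,0.3) {$S_X$};
\node at (6.3,0.3) {$b$};
\node[font=\scriptsize] at (6.8,0.3) {$S\setminus S_X$};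
\node at (9.05,0.3) {$A_1$};
\node at (10.55,0.3) {$A_2$};
\fill (0.95,0.3) circle (2pt) (4.45,0.3) circle (2pt) (7.95,0.3) circle (2pt) (11.45,0.3) circle (2pt);
\node at (0.95,-0.3) {$v_0$};
\node at (4.45,-0.3) {$v_1$};
\node at (7.95,-0.3) {$v_2$};
\node at (11.45,-0.3) {$v_3$};
\node at (0.35,-0.3) {$W_0$};
\node at (2.7,-0.3) {$W_1$};
\node at (6.2,-0.3) {$W_2$};
\node at (9.7,-0.3) {$W_3$};
\node at (12.05,-0.3) {$W_4$};
\draw (2.45,0.62) to[bend left=35] (5.2,0.62);
\draw (2.85,0.62) to[bend left=35] (6.3,0.62);
\draw (3.95,0.62) to[bend left=35] (6.8,0.62);
\draw (6.3,0.62) to[bend left=35] (9.8,0.62);
\end{tikzpicture}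
\caption{The layout of $G$ for a satisfiable formula (not to scale). An edge between consecutive blocks is short enough exactly if its right end is not farther inside its block than its left end. The false literals $X$ stand in the front part of $W_1$, and the set $S_X$ of copies of hyperedges that meet $X$ fits into the first $h$ slots of $W_2$. The anchor $b$ is in slot $\delta=h+n+1$, level with the first vertex of $Q_1$ and with the last vertex of $A_1$. The unlabeled parts of $W_2$ are filled by $R$ and, left of $b$, possibly by some vertices of $S\setminus S_X$.}
\label{fig:layout}
\end{figure}

It remains to prove the two implications of Theorem~\ref{thm:reduction} for this pair $(G,k)$.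

\begin{proof}[Proof of Theorem~\ref{thm:reduction}]
\emph{If $\varphi$ is satisfiable, then $\mathrm{bw}(G)\le k-1$.}
Let $X$ be as in Lemma~\ref{lem:cover}, $Y=L\setminus X$, and let $S_X\subseteq S$ be the set of copies of hyperedges that meet $X$. Then $h'=|S_X|\le(n+1)H=h$. By Proposition~\ref{prop:frame}(a) it suffices to assign slots $1,\dots,k-2$ in each of $W_1,W_2,W_3$ so that slots do not increase along inner edges (Figure~\ref{fig:layout}).

In $W_1$ we put, in this order, $Q_0$ in slots $1,\dots,h$; $X$ in slots $h+1,\dots,h+n$; $Q_1$ in slots $\delta=h+n+1,\dots,k-2-n$; and $Y$ in slots $k-1-n,\dots,k-2$. The range for $Q_1$ has $k-2-2n-h=(n+1)N+1-h=|Q_1|$ slots, as required.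

In $W_2$ we put $S_X$ in slots $1,\dots,h'$ and $b$ in slot $\delta$. Note that
\[
h'<\delta=(n+1)H+n+1\le(n+1)N+n+2=k-1-n\le k-2 .
\]
So the set $\{h'+1,\dots,k-1-n\}\setminus\{\delta\}$ has $k-2-n-h'=(n+1)N+n+1-h'$ elements. This is more than $(n+1)N-h'=|S\setminus S_X|$, and we put $S\setminus S_X$ into slots of this set. The vertices of $R$ take the slots that remain.

In $W_3$ we put $A_1$ in slots $1,\dots,\delta$ and then $A_2$.

We check the inner edges. A vertex of $S_X$ has slot at most $h$, and all literals have slot at least $h+1$. A vertex of $S\setminus S_X$ has slot at most $k-1-n$, and its neighbors in $W_1$ all lie in $Y$, in slots at least $k-1-n$. The anchor has slot $\delta$; its neighbors in $Q_1$ have slots at least $\delta$, and those in $A_1$ have slots at most $\delta$. So $\mathrm{bw}(G)\le k-1$, and $\mathrm{ts}(G)\le k$ by Lemma~\ref{lem:normal}.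

\smallskip
\emph{If $\mathrm{ts}(G)\le k$, then $\varphi$ is satisfiable.}
Let $\sigma$ be as in Proposition~\ref{prop:frame}(b). The $\delta$ vertices of $A_1\subseteq W_3$ have distinct slots, all at least $1$, so one of them has slot at least $\delta$. Hence $\sigma(b)\ge\delta$, and then $\sigma(a)\ge\delta$ for every $a\in Q_1$. Now consider the slots $0,1,\dots,\delta-1$ of $W_1\cup\{v_0\}$; they exist and are all occupied, because $\delta\le k-2$. None of them is occupied by a vertex of $Q_1$. At most one is occupied by $v_0$ and at most $h$ by vertices of $Q_0$, so at least $\delta-1-h=n$ of them are occupied by literals. Let $X$ be a set of $n$ literals with slots at most $\delta-1$.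

If $e\in S$ is adjacent to some $x\in X$, then $1\le\sigma(e)\le\sigma(x)\le\delta-1$. So at most $\delta-1=(n+1)H+n$ vertices of $S$ have a neighbor in $X$. If $\eta$ hyperedges of $\mathcal H$ meet $X$, all their $n+1$ copies have such a neighbor, so
\[
(n+1)\eta\le(n+1)H+n,
\]
and therefore $\eta\le H$. By Lemma~\ref{lem:cover}, $\varphi$ is satisfiable. So if $\varphi$ is unsatisfiable, then $\mathrm{ts}(G)>k$, and $\mathrm{bw}(G)\ge\mathrm{ts}(G)-1\ge k$.
\end{proof}

\section{Lower bounds for compression}\label{sec:compression}

In Theorem~\ref{thm:reduction} the vertex cover number is bounded in terms of the number of variables alone; the number of clauses does not matter. This allows many formulas to be merged into one with few variables, and for such merging we have the following theorem.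

\begin{theorem}[Fortnow and Santhanam~\cite{FS}]\label{thm:FS}
Suppose that for some language $L'$ there is a polynomial-time algorithm that maps every list $\varphi_1,\dots,\varphi_J$ of CNF formulas, each of encoding length at most $s$, to a string $y$ such that $|y|$ is bounded by a polynomial in $s$, and $y\in L'$ if and only if some $\varphi_i$ is satisfiable. Then $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A polynomial kernel yields a polynomial compression: if $k'\ge0$ and $|V'|+|E'|+k'\le p$, where $p\ge2$, then the instance can be encoded in $O(p\log p)$ bits, and an instance with $k'<0$ is a no-instance and can be replaced by a fixed one. So suppose that \textsc{Treespan} has a compression into a language $L'$ with output length at most $p(\mathrm{vc}(G))$, where $p$ is a polynomial that we may assume to be nondecreasing.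

Let $\varphi_1,\dots,\varphi_J$, $J\ge1$, be formulas, and let $s$ be the maximum of $2$ and their encoding lengths. Delete duplicates; then $J\le2^{s+1}$. Repeat one formula until $J=2^r$ with $1\le r\le s+1$, and number the formulas from $0$ to $2^r-1$. Each has at most $s$ variables, which we rename so that they are among $x_1,\dots,x_s$. Take new variables $y_1,\dots,y_r$. For each $i$, let $\beta_i$ be the clause over $y_1,\dots,y_r$ that is falsified only by the binary representation of $i$, and let $\Phi$, with variables $x_1,\dots,x_s,y_1,\dots,y_r$, consist of all clauses $\gamma\vee\beta_i$ where $\gamma$ is a clause of $\varphi_i$. If the variables $y_1,\dots,y_r$ spell the number $i$, then all clauses of $\Phi$ that come from other formulas are satisfied, and what remains is exactly $\varphi_i$. Hence $\Phi$ is satisfiable if and only if some $\varphi_i$ is. The formula $\Phi$ has $n=s+r\le2s+1$ variables, it has no empty clause because $r\ge1$, and it is computed in polynomial time.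

Apply Theorem~\ref{thm:reduction} to $\Phi$ and then the compression. The result is a string of length at most $p(2n+5)\le p(4s+7)$ that lies in $L'$ if and only if some $\varphi_i$ is satisfiable. By Theorem~\ref{thm:FS}, $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) Let $\mathrm{ts}\le g\le\mathrm{bw}+1$, and let $(G,k)$ be the output of Theorem~\ref{thm:reduction}. If $\varphi$ is satisfiable, then $g(G)\le\mathrm{bw}(G)+1\le k$; if not, then $g(G)\ge\mathrm{ts}(G)>k$. So the proof of Theorem~\ref{thm:main} works with $g$ in place of $\mathrm{ts}$. (For \textsc{Bandwidth}, take $g=\mathrm{bw}+1$.) All instances it uses satisfy $k=\Delta(G)/2+1$, and $\mathrm{ts}(G)\ge\Delta(G)/2+1$ always holds by Lemma~\ref{lem:saturated}.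

(b) Let a $3$-CNF formula with $n\ge2$ variables and without empty clauses be given; the other $3$-CNF formulas are decided directly. It has $O(n^3)$ distinct clauses, so the graph $G$ of Theorem~\ref{thm:reduction} has size polynomial in $n$, and $\mathrm{vc}(G)\le2n+5$. An algorithm with running time $2^{f(\mathrm{vc}(G))}|V(G)|^{O(1)}$, where $f(x)=o(x)$, would decide $3$-SAT in time $2^{f^*(2n+5)}n^{O(1)}=2^{o(n)}$, where $f^*(x)=\max_{y\le x}f(y)=o(x)$.

(c) We use a theorem of Dell and van Melkebeek~\cite{DvM}: for $d\ge3$ and $\varepsilon>0$ there is no polynomial-time many-one reduction from $d$-SAT on $n$ variables to any language with output length $O(n^{d-\varepsilon})$ bits, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. Let $d=D-2\ge3$; we may assume $\varepsilon\le1$. Apply Theorem~\ref{thm:reduction} to a $d$-CNF formula with $n\ge2$ variables and without empty clauses (the other formulas are decided directly and mapped to fixed instances). All hyperedges of $\mathcal H$ have at most $d$ elements, so the vertices of $S$ have degree at most $d+2=D$; all other vertices outside the cover $\{v_0,\dots,v_3,b\}\cup L$ have degree at most $3$. The cover induces a $2$-degenerate graph, because in it the literals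 have only the neighbors $v_0,v_1$, the vertex $b$ has only the neighbors $v_1,v_2$, and the hubs induce a path. So $G$ is $D$-degenerate: a nonempty subgraph has a vertex outside the cover, of degree at most $D$, or lies inside the cover. A kernel of size $O(\mathrm{vc}^{D-2-\varepsilon})$ would therefore produce, with the encoding in the proof of Theorem~\ref{thm:main}, an equivalent instance of $O(n^{d-\varepsilon}\log n)=O(n^{d-\varepsilon/2})$ bits, contrary to the theorem cited.
\end{proof}

\section{A kernel for few neighborhoods}\label{sec:kernel}

Many distinct neighborhoods were essential above: each hyperedge is the neighborhood of its copies in $L$. We now prove Theorem~\ref{thm:kernel}. The plan is to show that feasible trees can be brought into a shape that is described by polynomially many integers, so that the problem, with multiplicities written in binary, is in NP; Theorem~\ref{thm:reduction} then translates back to \textsc{Treespan}.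

\subsection{Preprocessing}
If $V(G)=\emptyset$ or $k\le0$, the answer is immediate, since every vertex lies in some bag. Otherwise delete isolated vertices. This does not change the answer: deleting vertices from all bags does not increase the treespan, and in a feasible tree of the remaining graph the isolated vertices can be re-inserted as leaf children of the root, with span size $1$. If no vertex remains, the answer is yes. Let $\nu$ denote the number of vertices of the remaining graph, again called $G$; neither $\mathrm{vc}$ nor $\mathrm{nb}$ has increased. If $k\ge\nu$, the answer is yes, since a path has spans of size at most $\nu$. So let $1\le k<\nu$. Let $C$ be the set of endpoints of a maximal matching and $t=|C|$. Then $1\le t\le2\,\mathrm{vc}(G)$ and $I=V\setminus C$ is independent. The \emph{type} of $w\in I$ is $N(w)\subseteq C$; it is nonempty. Let $\tau\le\mathrm{nb}(G)$ be the number of types that occur, and let $\mu_S\geq 1$ be the number of vertices of type $S$. Vertices of the same type can be exchanged for each other.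

\subsection{Structured trees}
A \emph{run} is a nonempty sequence, not necessarily maximal, of consecutive vertices of the same type on a path of $F$, each the parent of the next. We write $K(v)$ for $K_F(v)$.

\begin{proposition}\label{prop:structured}
If $\mathrm{ts}(G)\le k$, then $G$ has a $k$-feasible tree $F$ for which there are a set $Z\supseteq C$, closed under taking ancestors, and a set of at most $2t$ \emph{key} vertices in $Z$ that contains $C$ and the root, such that
\begin{itemize}
\item[(i)] every vertex outside $Z$ is in $I$ and is a leaf child of its lowest neighbor, all its neighbors being above it;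
\item[(ii)] every vertex of $Z$ that is not key has exactly one child, and this child is in $Z$. So the non-key vertices of $Z$ form \emph{segments}: for each non-root key $q$, the (possibly empty) path strictly between $q$ and the nearest key above it;
\item[(iii)] each segment is a concatenation of at most $3\tau^2$ runs.
\end{itemize}
\end{proposition}

\begin{proof}
Start with any $k$-feasible tree.

\emph{Step 1: property} (i). Let $Z$ be the set of vertices that have a vertex of $C$ in their subtree (themselves included). It is closed under taking ancestors and contains $C$, hence also the root. A vertex $w\notin Z$ is in $I$, and its neighbors, being in $C$, are not below it; so they are all above it and form a chain. Remove all vertices outside $Z$ and re-attach each as a leaf child of its lowest neighbor.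

Adjacent vertices remain comparable. If $v\in I\cap Z$, the neighbors of $v$ are in $C\subseteq Z$, and $K(v)$ is unchanged. If $w\notin Z$, then now $K(w)=\{w\}$. If $v\in C$, the paths from $v$ to neighbors in $Z$ are unchanged. For a neighbor $w\notin Z$, the old path from $v$ to $w$ passes through the lowest neighbor of $w$, and the new path consists of the part up to that neighbor and of $w$; so it is contained in the old one. Hence the tree is still $k$-feasible.

\emph{Step 2: property} (ii). Consider the tree induced on $Z$. Its leaves are in $C$, so there are at most $t$ leaves and at most $t-1$ vertices with two or more children in $Z$. Call these branching vertices, the root, and the vertices of $C$ \emph{key}; there are at most $(t-1)+1+t=2t$. A non-key vertex of $Z$ is neither a leaf nor branching in this tree, so it has exactly one child in $Z$. It has no child outside $Z$, because vertices outside $Z$ hang on vertices of $C$. This gives (ii).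

\emph{Step 3: property} (iii). Let $w_1,\dots,w_p$, from top to bottom, be a segment, ending above the key $q$. All $w_i$ are in $I$. Which indices matter for the spans? A vertex of type $S$ inside the segment has the largest span if it is high, and a vertex of $C$ above the segment reaches farthest into it if its neighbors are low. So only the first and the last occurrence of each type should matter. For each type $S$ in the segment let $a_S$ and $b_S$ be the first and the last index at which it occurs.

\smallskip
\emph{Claim. If the vertices of the segment are permuted so that each vertex of type $S$ receives an index in $[a_S,b_S]$, the tree remains $k$-feasible.}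

\smallskip
The neighbors of segment vertices are in $C$, hence outside the segment, and stay above or below it. So adjacent vertices remain comparable. For the spans we distinguish the possible vertices.
\begin{itemize}
\item Let $z\in I\cap Z$ be outside the segment. All paths that form $K(z)$ end in $C$, outside the segment, and by (ii) such a path contains all of the segment or nothing of it. So $|K(z)|$ is unchanged.
\item Let $w$ be a vertex of the segment, of type $S$, with new index $i\ge a_S$. If no element of $S$ is below the segment, then $K(w)=\{w\}$. Otherwise $|K(w)|=(p-i+1)+\kappa_S$, where $\kappa_S$ is the number of vertices on the paths from $q$ to the elements of $S$ below the segment, and depends only on $S$. The vertex of type $S$ that originally had index $a_S$ had a span of size $(p-a_S+1)+\kappa_S\le k$. So $|K(w)|\le k$.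
\item Let $v\in C$ be not above the segment. Then $K(v)$ does not meet the segment and is unchanged.
\item Let $v\in C$ be above the segment. The part of $K(v)$ outside the segment is unchanged. If $v$ has a neighbor below the segment, the part inside is the whole segment, before and after. Otherwise it was the initial part of length $\max\{b_S:v\in S\}$, the maximum being over types in the segment (empty if no such $S$ occurs), and now it is an initial part of at most this length.
\item Vertices outside $Z$ keep span size $1$.
\end{itemize}
This proves the claim. Now cut the segment before each index $a_S$ and after each index $b_S$. There are at most $2\tau$ cuts, hence at most $2\tau+1$ intervals, and each $[a_S,b_S]$ is a union of intervals. Sort the vertices within each interval by type. Every vertex stays in its interval, so the claim applies. (For example, a segment with types $S,S',S,S'$ is cut into intervals of lengths $1,2,1$ and becomes $S,S,S',S'$.) Each interval now consists of at most $\tau$ runs, and the segment of at most $(2\tau+1)\tau\le3\tau^2$ runs. Sorting one segment leaves the others and properties (i), (ii) intact, so we can treat all segments in turn.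
\end{proof}

\subsection{Patterns}
To describe a structured tree, we forget the lengths of the runs and the numbers of leaves outside $Z$. A \emph{pattern} consists of
\begin{itemize}
\item a rooted tree whose vertices are $C$ and at most $t$ further \emph{extra keys}, each labeled by a type;
\item for each non-root vertex $q$ of this key tree, a sequence of at most $3\tau^2$ types (the runs in the segment above $q$);
\item a set $\mathcal L$ of types (those of the leaves outside $Z$).
\end{itemize}
Here only types that occur in $G$ are used. It is required that, in the key tree, adjacent vertices of $G[C]$ are comparable; every extra key labeled $S$ is comparable to all elements of $S$; if $S$ occurs in the sequence of $q$, all elements of $S$ are comparable to $q$ (the ones above $q$ are then above the segment, and the others below it); and every $S\in\mathcal L$ is a chain. A pattern is described by polynomially many bits in $t+\tau$, so the number of patterns is $2^{\mathrm{poly}(t+\tau)}$.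

Given a pattern, assign a length $\lambda\ge1$ to each run and a number $y_S\ge1$ to each $S\in\mathcal L$. There are at most $(2t-1)\cdot3\tau^2+\tau$ such integers. They determine a rooted tree: insert the runs, and attach $y_S$ leaves of type $S$ to the lowest element of $S$. By the requirements on patterns, adjacent vertices are comparable in it. The following conditions express that this is a $k$-feasible tree of $G$, up to exchanging vertices of the same type. First, each type is used the right number of times: the number of extra keys labeled $S$, plus the lengths of the runs of type $S$, plus $y_S$ if $S\in\mathcal L$, equals $\mu_S$. Second, the span of each key and of the topmost vertex of each run has size at most $k$. The other vertices of a run have spans that are no larger than that of the topmost one, and leaves outside $Z$ have span size $1\le k$.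

For a given pattern these conditions are linear in the integers, with coefficients $0$ and $1$ and a constant term. For $v\in C$, a path from $v$ down to another key consists of keys and entire runs. If $v$ is adjacent to one vertex of a run, it is adjacent to all of them, so the paths to the run together contain the entire run. If $v\in S\in\mathcal L$, then $K(v)$ contains all leaves of type $S$, and it contains no other leaves outside $Z$. So $K(v)$ consists of keys, entire runs, and all leaves of the types $S\in\mathcal L$ with $v\in S$. For an extra key, all neighbors are in $C$, and $K$ consists of keys and entire runs. For the topmost vertex of a run, $K$ is that vertex alone or consists of keys and entire runs, including its own. In each case the pattern determines which keys and runs these are.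

Conversely, a tree as in Proposition~\ref{prop:structured} gives a pattern and a solution of its conditions. We conclude: $\mathrm{ts}(G)\le k$ if and only if there is a pattern for which the linear conditions have an integer solution. This has two consequences.

\begin{enumerate}
\item[(A)] \emph{For a fixed polynomial $q$, one can decide $\mathrm{ts}(G)\le k$ in time $2^{q(t+\tau)}\nu^{O(1)}$.} Try all patterns. By Kannan's improvement~\cite{Kannan} of Lenstra's algorithm, integer programs with $j$ variables are decided in time $j^{O(j)}$ times a polynomial in the input bit length, and here $j$ is polynomial in $t+\tau$.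
\item[(B)] \emph{The language of succinct instances is in NP.} Here a succinct instance lists a nonempty set $C$, a graph $G[C]$, distinct nonempty subsets $S\subseteq C$ with multiplicities $\mu_S\ge1$ in binary, and $k\ge1$ in binary; it is accepted if the graph it describes has treespan at most $k$. (Proposition~\ref{prop:structured} and the discussion of patterns used only that $C\ne\emptyset$, that $V\setminus C$ is independent, that all types are nonempty, and that $k\ge1$.) The certificate is a pattern with its integers, which are at most $\max_S\mu_S$.
\end{enumerate}

\subsection{The kernel}
\begin{proof}[Proof of Theorem~\ref{thm:kernel}]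
After the preprocessing, compare $\nu$ with $2^{q(t+\tau)}$. If $\log_2\nu\ge q(t+\tau)$, the algorithm in (A) runs in time $\nu^{O(1)}$; solve the instance and output a yes- or no-instance of constant size. Otherwise $\log_2k<\log_2\nu<q(t+\tau)$, so $k$ and all $\mu_S$ have at most $q(t+\tau)+1$ bits, and the succinct instance has a number of bits that is polynomial in $t+\tau$. By (B) and the Cook--Levin theorem it can be transformed in polynomial time into an equivalent CNF formula of size polynomial in $t+\tau$, without empty clauses and with at least two variables. Theorem~\ref{thm:reduction} transforms this formula into an equivalent instance of \textsc{Treespan} of size polynomial in $t+\tau$, hence polynomial in $\mathrm{vc}(G)+\mathrm{nb}(G)$.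

It remains to bound $\tau$. (If $\mathrm{vc}(G)\le1$, the numbers $t$ and $\tau$ are bounded by constants and so is the size of the kernel; constant factors are ignored in this case.) Always $\tau\le2^t$ with $t\le2\,\mathrm{vc}(G)$, so the kernel has size $2^{O(\mathrm{vc})}$. Now let $G$ be $d$-degenerate. A $d$-degenerate graph with $j$ vertices has at most $dj$ edges, as one sees by removing vertices of degree at most $d$ one at a time. Let $I'$ be the set of vertices of $I$ of degree greater than $2d$. The number of edges between $I'$ and $C$ is at least $(2d+1)|I'|$ and at most $d(|I'|+t)$, so $(d+1)|I'|\le dt$ and $|I'|<t$. All other vertices of $I$ have one of the at most $\sum_{i=1}^{2d}t^i$ types with at most $2d$ elements. So $\tau\le t+\sum_{i=1}^{2d}t^i$, and for fixed $d$ the kernel has size $\mathrm{vc}^{O(d)}$.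
\end{proof}

\begin{thebibliography}{9}
\bibitem{CT} \emph{Computation of Treespan},
\url{http://bora.uib.no/bitstream/handle/1956/6065/97406371.pdf?isAllowed=y&sequence=1}.

\bibitem{DvM} Dell and van Melkebeek, J.~ACM 61 (2014).

\bibitem{FS} Fortnow and Santhanam, \emph{Infeasibility of instance compression and succinct PCPs for NP}, J.~Comput.\ System Sci.\ 77 (2011).

\bibitem{Kannan} Kannan, Math.\ Oper.\ Res.\ 12 (1987).
\end{thebibliography}

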